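\title{Fatou theorems for minimal graphs over the hyperbolic disk}

\begin{abstract}
We prove that every bounded solution $u$ of the minimal surface equation on the hyperbolic disk has nontangential, in particular radial, limits at almost every point of the unit circle. The function $u$ is harmonic on its own graph, so the question reduces to a comparison between the harmonic measure of the graph and that of the disk. We obtain this comparison from an explicit superharmonic function on the graph, $v^p\cos(\kappa u)^{1-p}$, where $v$ is any positive harmonic function on the disk. The same method shows that taking boundary values is an order preserving isometric bijection from bounded minimal graphs onto $L^\infty(S^1)$, and it gives a local Fatou theorem for solutions that are not assumed to be bounded.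
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D=\{z\in\mathbb C:|z|<1\}$ carry the complete hyperbolic metric $g=4|dz|^2/(1-|z|^2)^2$ of curvature $-1$. A function $u\in C^2(D)$ is a \emph{minimal graph} if
\begin{equation}\label{eq:mse}
\operatorname{div}\Bigl(\frac{\nabla u}{W}\Bigr)=0,\qquad W=\sqrt{1+|\nabla u|^2},
\end{equation}
where the gradient, the norm and the divergence are those of $g$. Equivalently, the graph $\Sigma$ of $u$ is a minimal surface in the Riemannian product $D\times\mathbb R$. Solutions are smooth by elliptic regularity. The following conjecture is posed in \cite{AV}.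

\medskip
\noindent\textbf{Conjecture.} \emph{If $u$ is a bounded minimal graph on $D$, then the radial limit $\lim_{r\to1}u(re^{i\theta})$ exists for Lebesgue almost every $\theta$.}
\medskip

Where $|\nabla u|$ is small, $W$ is close to $1$ and \eqref{eq:mse} is close to $\Delta_gu=0$. In two dimensions this is the Euclidean Laplace equation, and bounded harmonic functions on $D$ have radial limits almost everywhere by Fatou's theorem. So one guesses that the conjecture is true. There is also an exact link with harmonic functions: $u$ is the height function of a minimal surface, hence harmonic for the induced metric $g_\Sigma=g+du\otimes du$. Fatou's theorem applies on $\Sigma$, but what it produces are limits along the cones of $\Sigma$, at almost every point for the harmonic measure of $\Sigma$. The problem is to translate both notions back to the disk.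

We write $|E|$ for the Lebesgue measure of $E\subset S^1=\partial D$. For $x\in D$, $\zeta\in S^1$ and $a>1$ let
\[
\sigma^x(E)=\frac1{2\pi}\int_E\frac{1-|x|^2}{|\zeta-x|^2}\,|d\zeta|,\qquad \Gamma_a(\zeta)=\{z\in D:|z-\zeta|<a(1-|z|)\}
\]
be the harmonic measure of the disk and the cone of aperture $a$ at $\zeta$. A function on $D$ has the \emph{nontangential limit} $\lambda$ at $\zeta$ if it tends to $\lambda$ as $z\to\zeta$ within $\Gamma_a(\zeta)$, for every $a>1$. Every cone contains the radius ending at $\zeta$, so a nontangential limit is a radial limit.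

If $u$ is bounded, there is a conformal diffeomorphism $\Psi$ of $(D,g_\Sigma)$ onto the unit disk, and it extends to a homeomorphism of the closed disks (Lemmas \ref{lem:gradient} and \ref{lem:unif}). We write $\mathbb D$ for the unit disk when it is the target of $\Psi$. The \emph{harmonic measure of the graph} is
\begin{equation}\label{eq:omega}
\omega^x(E)=\sigma^{\Psi(x)}(\Psi(E)),\qquad x\in D,\ E\subset S^1\text{ Borel}.
\end{equation}
Two choices of $\Psi$ differ by a M\"obius automorphism $T$ of $\mathbb D$, and $\sigma^{T(w)}(T(E))=\sigma^w(E)$, so $\omega^x$ depends only on $u$. Let $\operatorname{osc}(u)=\sup u-\inf u$.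

\begin{theorem}\label{thm:fatou}
Let $u$ be a bounded minimal graph on $D$. Then $u$ has a nontangential, in particular radial, limit at Lebesgue almost every point of $S^1$. Moreover, if $0<p<\pi^2/(\pi^2+\operatorname{osc}(u)^2)$, then
\begin{equation}\label{eq:star}
\omega^x(E)\le C\,\sigma^x(E)^p\qquad\text{for all }x\in D\text{ and all Borel sets }E\subset S^1,
\end{equation}
with $C$ depending only on $p$ and $\operatorname{osc}(u)$; and $\omega^x$ and Lebesgue measure are mutually absolutely continuous.
\end{theorem}

Thus the conjecture holds. The next theorem identifies the boundary functions that occur.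

\begin{theorem}\label{thm:class}
For each $\varphi\in L^\infty(S^1)$ there is exactly one bounded minimal graph $u_\varphi$ on $D$ with nontangential limits $\varphi$ almost everywhere. Thus taking boundary values is a bijection from the bounded minimal graphs on $D$ onto $L^\infty(S^1)$. Moreover, $\varphi_1\le\varphi_2$ almost everywhere implies $u_{\varphi_1}\le u_{\varphi_2}$, and $\sup_D|u_{\varphi_1}-u_{\varphi_2}|=\|\varphi_1-\varphi_2\|_\infty$.
\end{theorem}

Finally, a bound on a single cone at each point can replace the global bound.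

\begin{theorem}\label{thm:local}
Let $u$ be any minimal graph on $D$, bounded or not. At almost every $\zeta\in S^1$ for which $u$ is bounded on $\Gamma_a(\zeta)$ for some $a=a(\zeta)>1$, the function $u$ has a finite nontangential limit.
\end{theorem}

The proof of Theorem \ref{thm:fatou} has three steps. First, a bounded minimal graph has bounded gradient (Section \ref{sec:gradient}). This makes $\Psi$ quasiconformal as a map of the Euclidean disk, so that it carries cones into cones, and Fatou's theorem in $\mathbb D$ gives nontangential limits of $u$ outside a set of $\omega$-measure zero. Quasiconformality is used only for this control of distances; null sets need a separate argument. Second, for a positive harmonic function $v$ on $D$ we construct a $\Delta_\Sigma$-superharmonic function comparable to $v^p$ (Section \ref{sec:key}); with $v(x)=\sigma^x(E)$ this yields \eqref{eq:star}. Third, at a fixed $x$ the estimate \eqref{eq:star} says that Lebesgue null sets are $\omega$-null, which is the opposite of what is needed. But $C$ does not depend on $x$,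 so we may apply \eqref{eq:star} to the complement of an $\omega$-null set and let $x$ tend to the boundary (Section \ref{sec:fatou}). Theorems \ref{thm:class} and \ref{thm:local} are proved in Sections \ref{sec:class} and \ref{sec:local} by running the same scheme for a linearized equation and on a sawtooth subdomain.

Throughout, $\nabla$, $\langle\cdot,\cdot\rangle$, $\operatorname{Hess}$, $\Delta_g$ and norms of tangent vectors refer to $g$; $d$ is the hyperbolic distance and $B(o,r)$ a hyperbolic ball. In dimension two, $\Delta_{e^{2f}g}=e^{-2f}\Delta_g$. Hence harmonic and superharmonic functions depend only on the conformal class of the metric, and ``harmonic on $D$'' means the same for $g$ and for $|dz|^2$.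

\section{A model: graphs invariant along a geodesic}\label{sec:model}

In one family of examples both harmonic measures can be computed. It shows why a power appears in \eqref{eq:star} and where the cosine comes from.

Use the upper half plane with $g=|dz|^2/(\operatorname{Im}z)^2$, which is isometric and conformal to $D$, and write $z=e^\tau(\tanh s+i/\cosh s)$ with $s,\tau\in\mathbb R$. In polar coordinates $|z|=e^\tau$ and $\cos\theta=\tanh s$, so $\sin\theta=1/\cosh s$, $d\theta=-ds/\cosh s$ and
\[
g=\frac{d\tau^2+d\theta^2}{\sin^2\theta}=ds^2+\cosh^2\!s\,d\tau^2 .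
\]
For $u=u(s)$, equation \eqref{eq:mse} reads $(\cosh s\;u'/W)'=0$. Fix $0<c<1$ and put
\[
u(s)=\int_0^s\frac{c\,dr}{\sqrt{\cosh^2r-c^2}},\qquad M=\sup u=\tfrac12\operatorname{osc}(u)<\infty .
\]
Then $W^2=\cosh^2s/(\cosh^2s-c^2)$ and $\cosh s\;u'/W=c$, so $u$ is a bounded minimal graph, with boundary values $M$ on the positive and $-M$ on the negative real axis. By monotone convergence $M\to\infty$ as $c\to1$, because $\int_0^1dr/\sinh r=\infty$.

Let $x=u/c$, so that $dx=ds/\sqrt{\cosh^2s-c^2}=W\,ds/\cosh s$. Then
\[
g_\Sigma=W^2ds^2+\cosh^2\!s\,d\tau^2=\cosh^2\!s\,(dx^2+d\tau^2),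
\]
and $\Sigma$ is conformal to the strip $|x|<b$ with $b=M/c=\int_0^\infty(\cosh^2r-c^2)^{-1/2}dr>\int_0^\infty dr/\cosh r=\pi/2$. The value $b=\pi/2$ belongs to $c=0$, that is, to $g$ itself: tilting the graph widens the strip. With
\[
\alpha=\frac{\pi}{2b}=\frac{\pi c}{2M}<1,
\]
the map $\Psi=i\exp(\alpha(\tau-ix))$ is conformal from $\Sigma$ onto the upper half plane, fixes $i$, and acts on the boundary by $\pm e^\tau\mapsto\pm e^{\alpha\tau}$. The harmonic measure of $\{t\in\mathbb R:|t|>R\}$ at $i$ is $\frac2\pi\arctan(1/R)$. So for $E_T=\{|t|>e^T\}$,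
\[
\sigma^i(E_T)=\tfrac2\pi\arctan e^{-T},\qquad \omega^i(E_T)=\tfrac2\pi\arctan e^{-\alpha T}.
\]
Letting $T\to\infty$ we see that \eqref{eq:star} forces $p\le\pi c/(2M)<1$. A linear comparison $\omega^x\le C\sigma^x$ is therefore false, and the admissible exponents must tend to $0$ as the oscillation grows.

Now compare positive harmonic functions on the two sides. On the half plane take $v=\operatorname{Im}z=e^\tau f(s)$ with $f=1/\cosh s$. Its counterpart on $\Sigma$ is $\operatorname{Im}\Psi=e^{\alpha\tau}\cos(\pi u/2M)$: a smaller power in $\tau$ times a cosine of the height. To see how far $v$ is from being harmonic on $\Sigma$, note that $\Delta_\Sigma=\cosh^{-2}\!s\,(\partial_\tau^2+\partial_x^2)$ and $\partial_x^2=(\cosh^2s-c^2)\partial_s^2+\cosh s\sinh s\,\partial_s$. Since $v$ is harmonic when $c=0$, only the term $-c^2\partial_s^2$ survives, and $f''=(1-2/\cosh^2s)f$. With $m=u'^2/W^2=c^2/\cosh^2s$ we get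
\[
\frac{\Delta_\Sigma v}{v}=m\Bigl(\frac{2}{\cosh^2s}-1\Bigr)\le m,\qquad \frac{\Delta_\Sigma\cos(\kappa u)}{\cos(\kappa u)}=-\frac{\kappa^2c^2}{\cosh^2s}=-\kappa^2m ,
\]
with equality in the first relation on the axis $s=0$. So $v$ fails to be superharmonic on $\Sigma$ by at most $m$, while $\cos(\kappa u)$ is superharmonic with a gain $\kappa^2m$ of the same order, and it is bounded below as long as $\kappa M<\pi/2$. A weighted geometric mean of the two, with weights $p$ and $1-p$, balances loss against gain when $p=(1-p)\kappa^2$. The next section shows that both relations hold on every minimal graph and for every positive harmonic $v$.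

\section{A superharmonic function on the graph}\label{sec:key}

Let $u$ be a minimal graph over an open set $U\subset D$. We identify $\Sigma$ with $(U,g_\Sigma)$ by vertical projection, and we regard a function $f$ on $U$ also as a function on $U\times\mathbb R$ independent of the height $t$. The unit normal of $\Sigma$ is $N=(-\nabla u,1)/W$. For an ambient function $F$, the Laplacian $\Delta_\Sigma F$ is the trace of the ambient Hessian of $F$ on $T\Sigma$ plus the derivative of $F$ along the mean curvature vector, which vanishes here. The trace on $T\Sigma$ is the full trace minus $\operatorname{Hess}F(N,N)$. Taking $F=f$ and $F=t$, whose Hessian is zero and whose restriction to $\Sigma$ is $u$, we obtain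
\begin{equation}\label{eq:lap}
\Delta_\Sigma f=\Delta_gf-W^{-2}\operatorname{Hess}f(\nabla u,\nabla u),\qquad\Delta_\Sigma u=0 .
\end{equation}
The equation $\Delta_gu-W^{-2}\operatorname{Hess}u(\nabla u,\nabla u)=0$ is \eqref{eq:mse} multiplied by $W$. The gradient $\nabla_\Sigma f$ is the projection of the ambient gradient to $T\Sigma$, so $|\nabla_\Sigma f|^2=|\nabla f|^2-W^{-2}\langle\nabla f,\nabla u\rangle^2$, the left side being measured in $g_\Sigma$. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:grad}
W^{-2}|\nabla f|^2\le|\nabla_\Sigma f|^2\le|\nabla f|^2,\qquad m:=|\nabla_\Sigma u|^2=\frac{|\nabla u|^2}{W^2}.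
\end{equation}
If $\mathcal L=\Delta_\Sigma+\langle b,\nabla\,\cdot\,\rangle$ for a vector field $b$, possibly zero, then $\mathcal L(F\circ f)=F'(f)\mathcal Lf+F''(f)|\nabla_\Sigma f|^2$ for smooth $F$ of one variable. In particular
\begin{equation}\label{eq:log}
\frac{\mathcal Lf}{f}=\mathcal L\log f+|\nabla_\Sigma\log f|^2\qquad(f>0).
\end{equation}

By \eqref{eq:lap}, a harmonic function $v$ on $D$ has $\Delta_\Sigma v=-W^{-2}\operatorname{Hess}v(\nabla u,\nabla u)$. For positive $v$ the hyperbolic Hessian is controlled by $v$ itself.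

\begin{lemma}\label{lem:hess}
If $v>0$ is harmonic on $D$, then $|\operatorname{Hess}v(X,X)|\le v|X|^2$ for all tangent vectors $X$. Consequently $|\Delta_\Sigma v|\le mv$.
\end{lemma}

\begin{proof}
By Herglotz's theorem, $v=\int P_\zeta\,d\mu(\zeta)$ for a positive measure $\mu$ on $S^1$, where $P_\zeta(z)=(1-|z|^2)/|\zeta-z|^2$. Differentiating under the integral, it suffices to treat $v=P_\zeta$. The map $z\mapsto i(\zeta+z)/(\zeta-z)=x+iy$ is an isometry onto the upper half plane with metric $y^{-2}(dx^2+dy^2)$, and its imaginary part is $P_\zeta$. So we must bound the Hessian of $y$. The Christoffel symbols are $\Gamma^y_{xx}=1/y$, $\Gamma^y_{yy}=-1/y$, $\Gamma^y_{xy}=0$, and $(\operatorname{Hess}y)_{ij}=-\Gamma^y_{ij}$. Hence $\operatorname{Hess}y=y^{-1}(dy^2-dx^2)$, whose eigenvalues relative to the metric are $\pm y$. The last claim follows with $X=\nabla u/W$.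
\end{proof}

One might hope that a concave function of $v$, such as $v^p$, is already superharmonic on $\Sigma$. This is not so. Take $v=2+\operatorname{Re}z^2$ and a minimal graph with $\nabla u(0)$ a nonzero multiple of $\partial_y$, for instance a model from Section \ref{sec:model} moved by an isometry. At $0$ we have $\nabla v=0$ and $\operatorname{Hess}v=2(dx^2-dy^2)$, so $\Delta_\Sigma(F\circ v)=F'(v)\Delta_\Sigma v>0$ whenever $F'>0$. The gain has to come from $u$.

\begin{lemma}\label{lem:key}
Let $|u|\le M$ on $U$, with $M>0$. Let $0<p<\pi^2/(\pi^2+4M^2)$, which means that $\kappa:=\sqrt{p/(1-p)}<\pi/(2M)$. For a positive harmonic function $v$ on $D$ put $S=v^p\cos(\kappa u)^{1-p}$. Then on $U$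
\[
\Delta_\Sigma S\le0,\qquad c_0v^p\le S\le v^p,\qquad\text{where }c_0=\cos(\kappa M)^{1-p}>0 .
\]
\end{lemma}

\begin{proof}
The two-sided bound holds because $|\kappa u|\le\kappa M<\pi/2$. Let $\ell_1=\log v$ and $\ell_2=\log\cos(\kappa u)$. By Lemma \ref{lem:hess} and \eqref{eq:log}, $\Delta_\Sigma\ell_1\le m-|\nabla_\Sigma\ell_1|^2$. Since $\Delta_\Sigma u=0$, we have $\Delta_\Sigma\cos(\kappa u)=-\kappa^2m\cos(\kappa u)$, so $\Delta_\Sigma\ell_2=-\kappa^2m-|\nabla_\Sigma\ell_2|^2$. By \eqref{eq:log} again,
\[
\frac{\Delta_\Sigma S}{S}=p\,\Delta_\Sigma\ell_1+(1-p)\Delta_\Sigma\ell_2+|p\nabla_\Sigma\ell_1+(1-p)\nabla_\Sigma\ell_2|^2 .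
\]
By convexity of the squared norm the last term is at most $p|\nabla_\Sigma\ell_1|^2+(1-p)|\nabla_\Sigma\ell_2|^2$, which cancels the gradient terms. What remains is $(p-(1-p)\kappa^2)m=0$.
\end{proof}

\section{An interior gradient bound}\label{sec:gradient}

Relative to $g$, the metric $g_\Sigma$ has eigenvalues $1$ and $W^2$, so $W$ measures how far the conformal structure of $\Sigma$ is from that of $D$. We need a bound for $W$ in terms of the height.

\begin{lemma}\label{lem:gradient}
For each $M>0$ there is $\Lambda(M)$ such that every minimal graph on $B(o,2)$ with $|u|\le M$ satisfies $W(o)\le\Lambda(M)$. In particular $W\le\Lambda(M)$ on $D$ for a minimal graph on $D$ with $|u|\le M$.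
\end{lemma}

\begin{proof}
The second statement follows from the first because $g$ is complete: every point of $D$ is the center of a ball of radius $2$ in $D$.

\emph{An inequality for $W$.} Vertical translations are isometries and move $\Sigma$ through minimal surfaces, so the normal speed $\nu=\langle N,\partial_t\rangle=1/W$ solves the Jacobi equation $\Delta_\Sigma\nu+(|\mathrm{II}|^2+\operatorname{Ric}(N,N))\nu=0$, where $\mathrm{II}$ is the second fundamental form. In the product, $\operatorname{Ric}(N,N)$ is minus the squared length of the horizontal part of $N$, that is, $-(1-\nu^2)\ge-1$. For $W=\nu^{-1}$ we have $\Delta_\Sigma W=-\nu^{-2}\Delta_\Sigma\nu+2\nu^{-3}|\nabla_\Sigma\nu|^2$ and $|\nabla_\Sigma W|^2=\nu^{-4}|\nabla_\Sigma\nu|^2$, hence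
\begin{equation}\label{eq:W}
\Delta_\Sigma W\ge\frac{2|\nabla_\Sigma W|^2}{W}-W .
\end{equation}

\emph{The cutoff.} We shall maximize $\chi W$ for a cutoff $\chi$, and we want $\chi$ to be strongly subharmonic wherever the graph is steep, so that the maximum cannot lie there. A function of $d(o,\cdot)$ alone does not do this, since by \eqref{eq:grad} its gradient on $\Sigma$ may be as small as $1/W$. But $|\nabla_\Sigma u|^2=m$ is close to $1$ on the steep part, so we build $u$ into the cutoff. Let $\rho=\cosh d(o,\cdot)-1$. In polar coordinates $g=dr^2+\sinh^2r\,d\theta^2$ one has $\operatorname{Hess}F(r)=F''dr^2+F'\sinh r\cosh r\,d\theta^2$, so $\operatorname{Hess}\rho=(1+\rho)g$, and $|\nabla\rho|=\sinh r\le1+\rho$. Put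
\[
\phi=1+\frac{u}{2M}-\rho,\qquad\chi=e^{\lambda\phi}-1,\qquad\lambda=192M^2+1,\qquad V=\{\phi>0\}\subset B(o,2).
\]
Then $\phi(o)\ge\frac12$. On $V$ we have $\phi\le\frac32$ and $1+\rho<\frac52$; as $\cosh2>\frac52$, the closure of $V$ is compact in $B(o,2)$.

\emph{The maximum point.} The function $\chi W$ is positive on $V$ and vanishes on $\partial V$, so it has a maximum at some $q\in V$. There $\nabla_\Sigma\chi=-(\chi/W)\nabla_\Sigma W$, so the cross term in $\Delta_\Sigma(\chi W)$ equals $-2\chi|\nabla_\Sigma W|^2/W$ and cancels the gradient term of \eqref{eq:W}. Thus $0\ge\Delta_\Sigma(\chi W)\ge W(\Delta_\Sigma\chi-\chi)$, and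
\begin{equation}\label{eq:maxpt}
\Delta_\Sigma\chi\le\chi<e^{\lambda\phi}\quad\text{at }q .
\end{equation}
Suppose $|\nabla u(q)|>\Theta:=\max(1,10M)$. Then at $q$
\[
|\nabla\phi|\ge\frac{|\nabla u|}{2M}-\frac52\ge\frac{|\nabla u|}{4M},\qquad\text{so}\qquad|\nabla_\Sigma\phi|^2\ge\frac{|\nabla u|^2}{16M^2W^2}\ge\frac1{32M^2}
\]
by \eqref{eq:grad} and $|\nabla u|\ge1$. By \eqref{eq:lap}, $\Delta_\Sigma\phi=-\Delta_\Sigma\rho=-(1+\rho)(2-m)\ge-5$. Since $\lambda/(32M^2)>6$,
\[
\Delta_\Sigma\chi=e^{\lambda\phi}\bigl(\lambda\Delta_\Sigma\phi+\lambda^2|\nabla_\Sigma\phi|^2\bigr)>e^{\lambda\phi}(-5\lambda+6\lambda)\ge e^{\lambda\phi},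
\]
which contradicts \eqref{eq:maxpt}. Hence $|\nabla u(q)|\le\Theta$, and
\[
(e^{\lambda/2}-1)W(o)\le\chi(o)W(o)\le\chi(q)W(q)\le(e^{3\lambda/2}-1)\sqrt{1+\Theta^2}.\qedhere
\]
\end{proof}

\section{Harmonic measure of the graph}\label{sec:fatou}

\subsection{Facts from potential theory}
For $f\in L^\infty(S^1)$ let $P[f](w)=\int f\,d\sigma^w$ be the Poisson integral. We use two classical facts.
\begin{itemize}
\item[(P1)] (Fatou) Every bounded harmonic function on the unit disk is $P[f]$ for some $f\in L^\infty(S^1)$, and $P[f]$ has the nontangential limit $f(\xi)$ at every $\xi$ outside a Borel set of measure zero.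
\item[(P2)] If $f$ is continuous at $\xi$, then $P[f](w)\to f(\xi)$ as $w\to\xi$ without restriction. Thus $\sigma^w(E)\to1$ at the points of an open set $E$, and $\sigma^w(F)\to0$ at the points outside a compact set $F$.
\end{itemize}

\begin{lemma}\label{lem:minimum}
Let $f\ge0$ be a smooth superharmonic function on $\mathbb D$, let $G\subset S^1$ be a Borel set and $c\ge0$. If $\liminf_{w\to\xi}f(w)\ge c$ for every $\xi\in G$, then $f(w)\ge c\,\sigma^w(G)$ on $\mathbb D$.
\end{lemma}

\begin{proof}
Let $F\subset G$ be compact. The function $f(w)-c\,\sigma^w(F)$ is superharmonic. Its lower limit is nonnegative at points of $F$ because $\sigma^w(F)\le1$, and at the other points of $S^1$ by (P2) and $f\ge0$. The minimum principle gives $f(w)\ge c\,\sigma^w(F)$, and $\sigma^w$ is inner regular.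
\end{proof}

\subsection{Quasiconformal uniformization}
An orientation preserving homeomorphism $F$ between plane domains is \emph{$\Lambda$-quasiconformal} if it has locally square integrable weak first derivatives and, almost everywhere, the larger singular value of $dF$ is at most $\Lambda$ times the smaller. We use the following classical facts; see \cite{LV} for (Q1)--(Q3) and \cite[Chapter 11]{He} for (Q4).
\begin{itemize}
\item[(Q1)] The inverse of a $\Lambda$-quasiconformal map is $\Lambda$-quasiconformal, and the composition of a $\Lambda$- and a $\Lambda'$-quasiconformal map is $\Lambda\Lambda'$-quasiconformal.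
\item[(Q2)] There is no quasiconformal map of a disk onto $\mathbb C$.
\item[(Q3)] A $\Lambda$-quasiconformal map of the unit disk onto itself that fixes $0$ extends to a homeomorphism of the closed disk and, by reflection in $S^1$, to a $\Lambda$-quasiconformal map of $\mathbb C$ onto itself.
\item[(Q4)] A $\Lambda$-quasiconformal map $\Psi$ of $\mathbb C$ onto itself is quasisymmetric: there is a homeomorphism $\eta$ of $[0,\infty)$, depending only on $\Lambda$, such that
\begin{equation}\label{eq:qs}
|a-b|\le t|a-c|\quad\Longrightarrow\quad|\Psi(a)-\Psi(b)|\le\eta(t)\,|\Psi(a)-\Psi(c)| .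
\end{equation}
\end{itemize}
A map $J$ is $L$-bi-Lipschitz if $L^{-1}|a-b|\le|J(a)-J(b)|\le L|a-b|$; if it preserves orientation it is $L^2$-quasiconformal. For Theorems \ref{thm:fatou} and \ref{thm:class} the next lemma is needed with $J$ the identity and $\Omega=D$; the general case serves Theorem \ref{thm:local}.

\begin{lemma}\label{lem:unif}
Let $J$ be an orientation preserving $L$-bi-Lipschitz homeomorphism of $\mathbb C$ with $J(0)=0$ and $\Omega:=J^{-1}(\mathbb D)\subset D$. Let $u$ be a minimal graph on $\Omega$ with $W\le\Lambda$. Then there is an orientation preserving conformal diffeomorphism $\Psi$ of $(\Omega,g_\Sigma)$ onto $\mathbb D$ with $\Psi(0)=0$. It is $\Lambda$-quasiconformal as a map between plane domains, extends to a homeomorphism $\overline\Omega\to\overline{\mathbb D}$, and satisfies \eqref{eq:qs} on $\overline\Omega$ with $\eta$ depending only on $\Lambda$ and $L$. Moreover, for $z\in\Omega$ and $\zeta\in\partial\Omega$,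
\begin{equation}\label{eq:cones}
|z-\zeta|\le t\operatorname{dist}(z,\partial\Omega)\quad\Longrightarrow\quad|\Psi(z)-\Psi(\zeta)|\le\eta(t)\,(1-|\Psi(z)|).
\end{equation}
\end{lemma}

\begin{proof}
By the uniformization theorem the simply connected noncompact surface $(\Omega,g_\Sigma)$ is conformally equivalent, by an orientation preserving $\Psi$, to $\mathbb D$ or to $\mathbb C$. The pullback of $|dw|^2$ under $\Psi$ is a multiple of $g_\Sigma$, and $g$ is a multiple of $|dz|^2$, so the ratio of the singular values of $d\Psi$ is $W\le\Lambda$. By (Q1), $\Psi\circ J^{-1}$ is $\Lambda L^2$-quasiconformal on $\mathbb D$. By (Q2) its image is $\mathbb D$, and a M\"obius map normalizes $\Psi(0)=0$. By (Q3) and (Q4), $\Psi\circ J^{-1}$ extends to $\overline{\mathbb D}$ and satisfies \eqref{eq:qs} with some $\eta_0$. Since $|a-b|\le t|a-c|$ implies $|J(a)-J(b)|\le L^2t|J(a)-J(c)|$, the map $\Psi$ satisfies \eqref{eq:qs} with $\eta(t)=\eta_0(L^2t)$. For \eqref{eq:cones}, we have $|z-\zeta|\le t|z-y|$ for every $y\in\partial\Omega$, hence $|\Psi(z)-\Psi(\zeta)|\le\eta(t)|\Psi(z)-\Psi(y)|$.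 As $y$ runs through $\partial\Omega$, $\Psi(y)$ runs through $S^1$; take the infimum.
\end{proof}

We call such a $\Psi$ a \emph{uniformization} for $u$. For $\Omega=D$, \eqref{eq:cones} says that $\Psi(\Gamma_a(\zeta))\subset\Gamma_{\eta(a)+1}(\Psi(\zeta))$. Together with the continuity of $\Psi$ at $\zeta$ this gives:
\begin{itemize}
\item[(T)] if $h$ has the nontangential limit $\lambda$ at $\Psi(\zeta)$, then $h\circ\Psi$ has the nontangential limit $\lambda$ at $\zeta$.
\end{itemize}

\subsection{The comparison of harmonic measures}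
Let $u$ be a minimal graph on $D$ with $|u|\le M$, $M>0$. By Lemma \ref{lem:gradient}, Lemma \ref{lem:unif} applies, and $\omega^x$ is defined by \eqref{eq:omega}.

\begin{proposition}\label{prop:star}
If $0<p<\pi^2/(\pi^2+4M^2)$ and $c_0$ is as in Lemma \ref{lem:key}, then $\omega^x(E)\le c_0^{-1}\sigma^x(E)^p$ for all $x\in D$ and all Borel sets $E\subset S^1$.
\end{proposition}

\begin{proof}
Let $E$ be open and nonempty. Then $v(x)=\sigma^x(E)$ is positive and harmonic; let $S$ be the function of Lemma \ref{lem:key}. Since $\Psi$ is conformal, $S\circ\Psi^{-1}$ is a positive superharmonic function on $\mathbb D$. By (P2), $v\to1$ at points of $E$, so the lower limit of $S\circ\Psi^{-1}$ at points of $\Psi(E)$ is at least $c_0$. Lemma \ref{lem:minimum} with $G=\Psi(E)$ gives $c_0\,\omega^x(E)\le S(x)\le\sigma^x(E)^p$. For a Borel set $E$ apply this to open sets containing $E$ and use the outer regularity of $\sigma^x$.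
\end{proof}

Now the direction of the estimate is reversed, using its uniformity in $x$.

\begin{proposition}\label{prop:ac}
For a Borel set $A\subset S^1$, $|A|=0$ if and only if $|\Psi(A)|=0$.
\end{proposition}

\begin{proof}
Each $\sigma^w$ has the same null sets as Lebesgue measure. If $|A|=0$, Proposition \ref{prop:star} gives $\omega^0(A)=0$, so $|\Psi(A)|=0$. Conversely let $|\Psi(A)|=0$, so that $\omega^x(S^1\setminus A)=1$ for all $x\in D$. Suppose $|A|>0$. By (P1) applied to the indicator function of $S^1\setminus A$, there is $\zeta\in A$ with $\sigma^{r\zeta}(S^1\setminus A)\to0$ as $r\to1$. Proposition \ref{prop:star} gives $1=\omega^{r\zeta}(S^1\setminus A)\le c_0^{-1}\sigma^{r\zeta}(S^1\setminus A)^p\to0$, a contradiction.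
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:fatou}]
Adding a constant to $u$ does not change $g_\Sigma$, so we may assume $|u|\le M=\frac12\operatorname{osc}(u)$. If $M=0$, then $g_\Sigma=g$, $\omega^x=\sigma^x$, and \eqref{eq:star} holds with $C=1$. Let $M>0$. Proposition \ref{prop:star} is \eqref{eq:star}, with $C=c_0^{-1}$ depending only on $p$ and $M$. The $\omega^x$-null sets are the sets $A$ with $|\Psi(A)|=0$, so Proposition \ref{prop:ac} is the mutual absolute continuity. Since $\Delta_\Sigma u=0$, the function $h=u\circ\Psi^{-1}$ is bounded and harmonic on $\mathbb D$. By (P1) it has nontangential limits outside a Borel null set $\mathcal N$. By (T), $u=h\circ\Psi$ has nontangential limits outside $\Psi^{-1}(\mathcal N)$, which is null by Proposition \ref{prop:ac}.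
\end{proof}

\begin{remark}
The bound on $u$ enters twice, apart from Fatou's theorem itself: it keeps $\cos(\kappa u)$ away from zero, which limits the exponent $p$, and it bounds $W$. The constant $C$ in \eqref{eq:star} does not involve $\Lambda(M)$; the gradient bound is used only to extend $\Psi$ to the boundary and to preserve cones. The hyperbolic metric enters through Lemma \ref{lem:hess} and through completeness in Lemma \ref{lem:gradient}, which make both estimates uniform up to $S^1$.
\end{remark}

\section{The Dirichlet problem with bounded measurable data}\label{sec:class}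

By Theorem \ref{thm:fatou}, a bounded minimal graph has boundary values in $L^\infty(S^1)$: they are bounded, and measurable as an almost everywhere limit of the continuous functions $\zeta\mapsto u(r\zeta)$. We prove a comparison principle for data given almost everywhere, and then existence. Both use second derivative bounds.

\begin{lemma}\label{lem:interior}
For each $M>0$ there is $H=H(M)$ such that every minimal graph on $D$ with $|u|\le M$ satisfies $|\operatorname{Hess}u(X,Y)|\le H|X||Y|$. Every sequence of such graphs has a subsequence that converges in $C^2$ on compact sets to a minimal graph bounded by $M$.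
\end{lemma}

\begin{proof}
The equation is invariant under isometries of $D$, so it suffices to estimate $u$ near $0$. In the coordinates of the disk it reads $a^{ij}D_{ij}u=f$, where $a^{ij}=g^{ij}-W^{-2}u^iu^j$, $u^i=g^{ij}D_ju$ and $f=a^{ij}\Gamma^k_{ij}D_ku$; both $a^{ij}$ and $f$ are smooth functions of $(z,Du)$. On $\{|z|<\frac12\}$ the metric $g$ is comparable to $|dz|^2$, and $W\le\Lambda(M)$, so the equation is uniformly elliptic by \eqref{eq:grad} and $f$ is bounded. The interior estimate for such equations in two variables \cite[Theorem 12.4]{GT} bounds $u$ in $C^{1,\alpha}$ on $\{|z|<\frac13\}$, with $\alpha$ and the bound depending only on $M$. Then $a^{ij}$ and $f$ are bounded in $C^\alpha$, and the Schauder estimate \cite[Theorem 6.2]{GT} bounds $u$ in $C^{2,\alpha}$ on $\{|z|<\frac14\}$. This gives $H$, and the Arzel\`a--Ascoli theorem with a diagonal argument gives the subsequence.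
\end{proof}

For $K\subset S^1$ and $a>1$ let $\Omega_a(K)=\bigcup_{\zeta\in K}\Gamma_a(\zeta)$, the sawtooth region over $K$. Nontangential information on $K$ controls a function in $\Omega_2(K)$ near the boundary. Outside $\Omega_2(K)$, the complement of $K$ has large harmonic measure (Figure \ref{fig:saw}).

\begin{lemma}\label{lem:shadow}
If $K\subset S^1$ is compact and $z\in D\setminus\Omega_2(K)$, then $\sigma^z(S^1\setminus K)\ge\frac1{4\pi}$.
\end{lemma}

\begin{proof}
The set $I_z=\{\zeta\in S^1:|\zeta-z|<2(1-|z|)\}$ consists of the $\zeta$ with $z\in\Gamma_2(\zeta)$, so it does not meet $K$. On $I_z$ the density of $\sigma^z$ is at least $\frac1{2\pi}\cdot\frac{1-|z|}{4(1-|z|)^2}=\frac1{8\pi(1-|z|)}$. If $z=r\xi$ with $\xi\in S^1$, then $I_z$ contains the open arc of length $2(1-r)$ centered at $\xi$, by the triangle inequality. Hence $\sigma^z(I_z)\ge\frac1{4\pi}$.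
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\fill[gray!15] (0,0)--(1.5,0)--(3,0.866)--(4.5,0)--(5.5,0)--(6.25,0.433)--(7,0)--(8,0)--(8,1.4)--(0,1.4)--cycle;
\draw (0,0)--(8,0);
\draw[line width=2pt] (0,0)--(1.5,0) (4.5,0)--(5.5,0) (7,0)--(8,0);
\draw (1.5,0)--(3,0.866)--(4.5,0) (5.5,0)--(6.25,0.433)--(7,0);
\fill (2.9,0.4) circle (1.2pt) node[above] {$z$};
\draw[dashed] (2.207,0)--(2.9,0.4)--(3.593,0);
\draw[<->] (2.207,-0.15)--(3.593,-0.15) node[midway,below] {$I_z$};
\node[below] at (0.75,-0.05) {$K$};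
\node[below] at (5,-0.05) {$K$};
\node[below] at (7.5,-0.05) {$K$};
\node at (5.2,0.95) {$\Omega_2(K)$};
\end{tikzpicture}
\caption{A piece of the unit circle, drawn as a straight line, with a compact set $K$ (thick) and the union $\Omega_2(K)$ of the cones with vertices in $K$ (shaded). For a point $z$ outside the shaded region, the arc $I_z$ of vertices of the cones $\Gamma_2$ that contain $z$ lies in a gap of $K$; its length is comparable to the distance from $z$ to the circle.}
\label{fig:saw}
\end{figure}

\subsection{Comparison}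

\begin{proposition}\label{prop:comp}
Let $u_1,u_2$ be bounded minimal graphs on $D$ with nontangential limits $\varphi_1\le\varphi_2$ almost everywhere. Then $u_1\le u_2$.
\end{proposition}

The difference $w=u_1-u_2$ solves a linear equation $\mathcal Lw=0$, but $\mathcal L$ is the Laplacian of the first graph plus a drift, so Theorem \ref{thm:fatou} says nothing about it. We need a barrier that absorbs a small exceptional set on $S^1$, that is, an $\mathcal L$-superharmonic function comparable to $v^p$. The cosine of $u_1$ no longer suffices: the drift produces errors of the size of $|\nabla u_1|^2+|\nabla u_2|^2$, while the gain is only of the size of $|\nabla u_1|^2$. Step 2 builds a replacement whose gain involves both gradients.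

\begin{proof}
Let $|u_1|,|u_2|\le M$ with $M>0$. All constants depend only on $M$, except where indicated. Let $\Sigma$ be the graph of $u_1$, let $c=\Lambda(M)^{-2}$, so that $|\nabla_\Sigma f|^2\ge c|\nabla f|^2$ by \eqref{eq:grad}, and put
\[
w=u_1-u_2,\qquad s=u_1+u_2,\qquad q=|\nabla u_1|^2+|\nabla u_2|^2=\tfrac12\bigl(|\nabla s|^2+|\nabla w|^2\bigr).
\]

\emph{Step 1: the linear equation.} For a tangent vector $\xi$ at $x$ let $Q(\xi)=\operatorname{Hess}u_2(\xi,\xi)/(1+|\xi|^2)$. Its gradient in $\xi$ satisfies
\[
|\nabla_\xi Q|\le\frac{2H|\xi|}{1+|\xi|^2}+\frac{2H|\xi|^3}{(1+|\xi|^2)^2}\le4H|\xi| .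
\]
By \eqref{eq:lap}, $\Delta_\Sigma u_1=0$ and $\Delta_\Sigma u_2=\Delta_gu_2-Q(\nabla u_1)$, while the equation for $u_2$ is $\Delta_gu_2=Q(\nabla u_2)$. Hence $\Delta_\Sigma w=Q(\nabla u_1)-Q(\nabla u_2)=-\langle b,\nabla w\rangle$ with the smooth vector field $b=-\int_0^1\nabla_\xi Q(\nabla u_2+r\nabla w)\,dr$. Points of the segment from $\nabla u_2$ to $\nabla u_1$ have length at most $q^{1/2}$, so $|b|\le C_1q^{1/2}$ with $C_1=4H$. For $\mathcal L=\Delta_\Sigma+\langle b,\nabla\,\cdot\,\rangle$ we get
\[
\mathcal Lw=0,\qquad\mathcal Lu_1=\mathcal Lu_2=\beta:=\langle b,\nabla u_1\rangle,\qquad|\beta|\le C_1q .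
\]

\emph{Step 2: a bounded function with a gain of order $q$.} We have $\mathcal L(w^2)=2|\nabla_\Sigma w|^2\ge2c|\nabla w|^2$, which controls $\nabla w$. An exponential of $s$ controls $\nabla s$ at the cost of a multiple of $|\nabla w|^2$: since $\mathcal Ls=2\beta\ge-C_1(|\nabla s|^2+|\nabla w|^2)$,
\[
\mathcal Le^{\lambda s}=e^{\lambda s}\bigl(\lambda^2|\nabla_\Sigma s|^2+2\lambda\beta\bigr)\ge e^{\lambda s}\bigl(\lambda(\lambda c-C_1)|\nabla s|^2-\lambda C_1|\nabla w|^2\bigr).
\]
Choose $\lambda$ with $\lambda c\ge C_1+1$, then $B$ with $2Bc\ge\lambda C_1e^{2\lambda M}+1$. As $|s|,|w|\le2M$, the function $Z=Bw^2+e^{\lambda s}$ satisfies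
\[
\mathcal LZ\ge\lambda e^{-2\lambda M}|\nabla s|^2+|\nabla w|^2\ge c_2q,\qquad0\le Z\le Z_0:=4BM^2+e^{2\lambda M},
\]
with $c_2=2\min(1,\lambda e^{-2\lambda M})$. So $\psi=Z_0+1-Z$ takes values in $[1,Z_0+1]$ and $\mathcal L\psi\le-c_3q\psi$ with $c_3=c_2/(Z_0+1)$.

\emph{Step 3: the barrier.} Let $v>0$ be harmonic on $D$, $0<p\le\frac14$, $S=v^p\psi^{1/2}$, $\ell_1=\log v$, $\ell_2=\log\psi$. By Lemma \ref{lem:hess}, $\Delta_\Sigma v\le|\nabla u_1|^2v\le qv$, so $\mathcal Lv/v\le q+C_1q^{1/2}|\nabla\ell_1|$. The drift term here is of order $q^{1/2}$, which the gain $c_3q$ cannot absorb alone; we keep part of the term $-p|\nabla_\Sigma\ell_1|^2$ for it, and this is why the weights $p$ and $\frac12$ add up to less than one. By \eqref{eq:log},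
\[
\frac{\mathcal LS}{S}=p\Bigl(\frac{\mathcal Lv}v-|\nabla_\Sigma\ell_1|^2\Bigr)+\frac12\Bigl(\frac{\mathcal L\psi}\psi-|\nabla_\Sigma\ell_2|^2\Bigr)+\bigl|p\nabla_\Sigma\ell_1+\tfrac12\nabla_\Sigma\ell_2\bigr|^2 .
\]
The last term is at most $2p^2|\nabla_\Sigma\ell_1|^2+\frac12|\nabla_\Sigma\ell_2|^2$, and $2p^2\le p/2$. Using $C_1q^{1/2}t-\frac c2t^2\le C_1^2q/(2c)$ with $t=|\nabla\ell_1|$,
\[
\frac{\mathcal LS}S\le p\Bigl(q+C_1q^{1/2}|\nabla\ell_1|-\frac c2|\nabla\ell_1|^2\Bigr)-\frac{c_3}2q\le\Bigl(p\Bigl(1+\frac{C_1^2}{2c}\Bigr)-\frac{c_3}2\Bigr)q .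
\]
Fix $p=p(M)$ so small that the right side is nonpositive. Then $\mathcal LS\le0$ and $v^p\le S\le C_2v^p$ with $C_2=(Z_0+1)^{1/2}$.

\emph{Step 4: the maximum principle.} Fix $\varepsilon,\delta>0$. For $k\ge2$ let $m_k(\zeta)=\sup\{w(z):z\in\Gamma_2(\zeta),\ |z|>1-\frac1k\}$. The condition $z\in\Gamma_2(\zeta)$ is open in $\zeta$, so $m_k$ is lower semicontinuous, hence Borel. The sequence decreases, and its limit is $\varphi_1-\varphi_2\le0$ almost everywhere. By Egorov's theorem and inner regularity there are $k$ and a compact set $K$ with $|S^1\setminus K|<\delta$ and $m_k\le\varepsilon$ on $K$; removing a short open arc we may assume $O:=S^1\setminus K\ne\emptyset$. Take $v(x)=\sigma^x(O)$ in Step 3, and let $|z|>1-\frac1k$. If $z\in\Omega_2(K)$, then $w(z)\le\varepsilon$. Otherwise $4\pi v(z)\ge1$ by Lemma \ref{lem:shadow}, so $w(z)\le2M\le2M(4\pi)^pS(z)$. Thus $f=w-\varepsilon-2M(4\pi)^pS$ is nonpositive on $\{|z|>1-\frac1k\}$, and $\mathcal Lf\ge0$. On the disk $\{|z|\le1-\frac1{2k}\}$ the operator $\mathcal L$ is uniformly elliptic with smooth coefficients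 and has no zero-order term, so the maximum principle gives $f\le0$ on $D$. For fixed $x\in D$,
\[
w(x)\le\varepsilon+2M(4\pi)^pC_2\,\sigma^x(O)^p,\qquad\sigma^x(O)\le\frac{1+|x|}{1-|x|}\cdot\frac{\delta}{2\pi}.
\]
Let $\delta\to0$ and then $\varepsilon\to0$.
\end{proof}

\subsection{Existence}

\begin{proposition}\label{prop:exist}
For every $\varphi\in L^\infty(S^1)$ there is a bounded minimal graph on $D$ with nontangential limits $\varphi$ almost everywhere.
\end{proposition}

We approximate $\varphi$ by smooth data. A limit of the solutions exists by compactness, but local convergence in $D$ says nothing about boundary values. To identify them we pass to the uniformizing disks, where each solution is a Poisson integral, and use that Proposition \ref{prop:star} holds with one constant for the whole sequence.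

\begin{proof}
We may take $\varphi$ Borel with $|\varphi|\le M$, $M>0$. The functions $\varphi_k(\zeta)=P[\varphi]((1-\frac1k)\zeta)$ are smooth, bounded by $M$, and converge to $\varphi$ almost everywhere by (P1). By \cite[Theorem 4]{NR} there are minimal graphs $u_k$ on $D$, continuous on $\overline D$, with $u_k=\varphi_k$ on $S^1$. Each $u_k$ is harmonic on its graph, so $|u_k|\le M$ by the maximum principle. By Lemma \ref{lem:interior} we may assume $u_k\to u$ in $C^2$ on compact sets, where $u$ is a minimal graph and $|u|\le M$.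

\emph{The uniformizations converge.} Let $\Psi_k$ be a uniformization for $u_k$. The maps $\Psi_k$ and, by (Q1), $\Psi_k^{-1}$ are $\Lambda(M)$-quasiconformal self-maps of the disk fixing $0$, so they satisfy \eqref{eq:qs} on the closed disk with one function $\eta$. Given $a,b$ in the closed disk, choose $c\in S^1$ with $|a-c|\ge1$; then \eqref{eq:qs} with $t=|a-b|$ gives $|\Psi_k(a)-\Psi_k(b)|\le2\eta(|a-b|)$, and the same bound holds for $\Psi_k^{-1}$. By the Arzel\`a--Ascoli theorem, along a subsequence $\Psi_k\to\Psi$ and $\Psi_k^{-1}\to\Phi$ uniformly on the closed disks. Passing to the limit in $\Psi_k\circ\Psi_k^{-1}=\mathrm{id}=\Psi_k^{-1}\circ\Psi_k$ shows that $\Psi$ is a homeomorphism with inverse $\Phi$. Both maps send $S^1$ into $S^1$, so $\Psi(D)=\mathbb D$, and $\Psi(0)=0$.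

\emph{The limit is a uniformization for $u$.} Let $\Psi'$ be a uniformization for $u$, and put $F_k=\Psi_k\circ\Psi'^{-1}$, $F=\Psi\circ\Psi'^{-1}$. The singular values of $dF_k$ are $|\partial F_k|\pm|\bar\partial F_k|$, and their ratio is the distortion of the identity map from $g+du\otimes du$ to $g+du_k\otimes du_k$. On a compact set $C\subset\mathbb D$ this ratio tends to $1$ uniformly, so $|\bar\partial F_k|\le\varepsilon_k|\partial F_k|$ on $C$ with $\varepsilon_k\to0$. The Jacobian of $F_k$ is $|\partial F_k|^2-|\bar\partial F_k|^2$ and its integral over $C$ is the area of $F_k(C)$, at most $\pi$. Hence $\int_C|\bar\partial F_k|^2\le\pi\varepsilon_k^2/(1-\varepsilon_k^2)\to0$. Since $F_k\to F$ uniformly, $\bar\partial F=0$ in the sense of distributions, so $F$ is holomorphic by Weyl's lemma. It is a bijection of $\mathbb D$ fixing $0$, that is, a rotation, and $\Psi=F\circ\Psi'$ is a uniformization for $u$.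

\emph{The boundary data converge in $L^1$.} Let $\sigma=\sigma^0=|\cdot|/2\pi$, $f_k=\varphi_k\circ\Psi_k^{-1}$ and $f=\varphi\circ\Psi^{-1}$ on $S^1$. Fix $p<\pi^2/(\pi^2+4M^2)$. Since $\Psi_k(0)=\Psi(0)=0$, Proposition \ref{prop:star} at $x=0$ gives $\sigma(\Psi_k(E))\le c_0^{-1}\sigma(E)^p$ and $\sigma(\Psi(E))\le c_0^{-1}\sigma(E)^p$, with $c_0$ independent of $k$. Given $\delta>0$, the theorems of Lusin and Egorov give a compact set $K$ with complement $O$, $\sigma(O)<\delta$, such that $\varphi|_K$ is continuous and $\varphi_k\to\varphi$ uniformly on $K$. If $\xi\notin\Psi_k(O)\cup\Psi(O)$, then $\Psi_k^{-1}(\xi)$ and $\Psi^{-1}(\xi)$ lie in $K$, and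
\[
|f_k(\xi)-f(\xi)|\le\sup_K|\varphi_k-\varphi|+\bigl|\varphi(\Psi_k^{-1}(\xi))-\varphi(\Psi^{-1}(\xi))\bigr|.
\]
The right side tends to $0$ uniformly in such $\xi$, because $\varphi|_K$ is uniformly continuous and $\Psi_k^{-1}\to\Psi^{-1}$ uniformly. The excluded set has measure at most $2c_0^{-1}\delta^p$, so $\limsup_k\int|f_k-f|\,d\sigma\le4Mc_0^{-1}\delta^p$ for every $\delta$.

\emph{Conclusion.} The function $u_k\circ\Psi_k^{-1}$ is harmonic on $\mathbb D$ and continuous on $\overline{\mathbb D}$, so it equals $P[f_k]$, and $P[f_k]\to P[f]$ pointwise. Also $u_k(\Psi_k^{-1}(w))\to u(\Psi^{-1}(w))$ for $w\in\mathbb D$. Hence $u=P[f]\circ\Psi$. By (P1), $P[f]$ has the nontangential limit $f(\xi)$ outside a Borel null set $\mathcal N$. By (T), $u$ has the nontangential limit $f(\Psi(\zeta))=\varphi(\zeta)$ outside $\Psi^{-1}(\mathcal N)$, which is null by Proposition \ref{prop:ac}.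
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:class}]
Existence is Proposition \ref{prop:exist}. Proposition \ref{prop:comp} gives monotonicity and, applied in both directions, uniqueness. Every bounded minimal graph is some $u_\varphi$ by Theorem \ref{thm:fatou}. Let $d_0=\|\varphi_1-\varphi_2\|_\infty$. The functions $u_{\varphi_2}\pm d_0$ are bounded minimal graphs with boundary values $\varphi_2\pm d_0$, so $u_{\varphi_2}-d_0\le u_{\varphi_1}\le u_{\varphi_2}+d_0$. Conversely, $|\varphi_1-\varphi_2|$ is almost everywhere a radial limit of $|u_{\varphi_1}-u_{\varphi_2}|$, so $d_0\le\sup_D|u_{\varphi_1}-u_{\varphi_2}|$.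
\end{proof}

\section{The local Fatou theorem}\label{sec:local}

Without a global bound we repeat the proof of Theorem \ref{thm:fatou} on a sawtooth domain on which $u$ is bounded. Two things must be arranged. The gradient bound needs $u$ bounded on hyperbolic balls of radius $2$ around the points of the domain, and the conclusion concerns cones of every aperture, while the hypothesis gives one possibly narrow cone. Both are settled by the fact that near a density point narrow cones over a set cover wide ones.

Let $I(\zeta,r)=\{\xi\in S^1:|\xi-\zeta|<r\}$; comparing chords and arcs, $2r\le|I(\zeta,r)|\le\pi r$ for $r\le2$. A point $\zeta$ is a \emph{density point} of a measurable set $K\subset S^1$ if $|I(\zeta,r)\setminus K|=o(r)$ as $r\to0$. By the Lebesgue density theorem almost every point of $K$ is one.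

\begin{lemma}\label{lem:density}
Let $\zeta$ be a density point of $K$ and let $a,b>1$. Then there is $t_0>0$ with $\Gamma_b(\zeta)\cap\{1-|z|<t_0\}\subset\Omega_a(K)$.
\end{lemma}

\begin{proof}
Let $\varepsilon=\min(a-1,1)$ and choose $t_0<1$ with $|I(\zeta,(b+2)t)\setminus K|<2\varepsilon t$ for $t<t_0$. Let $z\in\Gamma_b(\zeta)$, $t=1-|z|<t_0$, $z^*=z/|z|$. Then $|z^*-\zeta|<(b+1)t$, so the arc $I(z^*,\varepsilon t)$, of length at least $2\varepsilon t$, lies in $I(\zeta,(b+2)t)$ and therefore contains a point $\zeta'\in K$. Now $|z-\zeta'|<t+\varepsilon t\le at$.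
\end{proof}

\begin{lemma}\label{lem:saw}
Let $K'\subset S^1$ be compact and nonempty, and $\Omega=\Omega_3(K')$. Then $\Omega=J^{-1}(\mathbb D)$ for an orientation preserving bi-Lipschitz homeomorphism $J$ of $\mathbb C$ with $J(0)=0$; $\partial\Omega\cap S^1=K'$; and $\operatorname{dist}(z,\partial\Omega)\ge\frac14(1-|z|)$ for $z\in\Omega_2(K')$.
\end{lemma}

\begin{proof}
The cone $\Gamma_3(\zeta)=\{|z-\zeta|+3|z|<3\}$ is open and convex, lies in $D$, and contains $\{|z|<\frac12\}$ since $|z-\zeta|+3|z|\le1+4|z|$. So its gauge $\gamma_\zeta(z)=\inf\{t>0:z/t\in\Gamma_3(\zeta)\}$ is subadditive and positively homogeneous, $|z|\le\gamma_\zeta(z)\le2|z|$, and $\Gamma_3(\zeta)=\{\gamma_\zeta<1\}$. Subadditivity makes $\gamma_\zeta$ $2$-Lipschitz. Then $\gamma=\inf_{\zeta\in K'}\gamma_\zeta$ is $2$-Lipschitz and homogeneous, $|z|\le\gamma(z)\le2|z|$, and $\Omega=\{\gamma<1\}$. Put $J(z)=\gamma(z^*)z$ with $z^*=z/|z|$, and $J(0)=0$. Then $|J(z)|=\gamma(z)$ and $J^{-1}(w)=w/\gamma(w^*)$, so $\Omega=J^{-1}(\mathbb D)$ and $\partial\Omega=\{\gamma=1\}$. Both $J$ and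 $J^{-1}$ have the form $z\mapsto r(z^*)z$ with $r\le2$ and $r$ $2$-Lipschitz on $S^1$. Such a map is Lipschitz: from $|z'|\,|z^*-z'^*|\le2|z-z'|$ we get
\[
|r(z^*)z-r(z'^*)z'|\le r(z^*)|z-z'|+|z'|\,|r(z^*)-r(z'^*)|\le6|z-z'| .
\]
It preserves orientation because it is joined to the identity by the homeomorphisms $z\mapsto r(z^*)^\theta z$, $0\le\theta\le1$.

If $\zeta\in K'$, then $r\zeta\in\Gamma_3(\zeta)$ for $0\le r<1$, so $\zeta\in\partial\Omega$. Conversely let $\xi\in S^1$ with $\gamma(\xi)=1$. Since $\gamma_\zeta(\xi)=\gamma_1(\bar\zeta\xi)$ is continuous in $\zeta$, the infimum is attained at some $\zeta\in K'$. Then $\xi\in\overline{\Gamma_3(\zeta)}$, so $|\xi-\zeta|+3\le3$ and $\xi=\zeta$.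

Finally, let $z\in\Gamma_2(\zeta')$ with $\zeta'\in K'$, and $|y-z|<\frac14(1-|z|)$. Then $|y-\zeta'|+3|y|\le|z-\zeta'|+3|z|+4|y-z|<2(1-|z|)+3|z|+(1-|z|)=3$, so $y\in\Omega$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:local}]
\emph{Reduction to a compact set.} Let $K_j=\{\zeta\in S^1:|u|\le j\text{ on }\Gamma_{1+1/j}(\zeta)\}$. Its complement is open, because the condition $z\in\Gamma_{1+1/j}(\zeta)$ is open in $\zeta$; so $K_j$ is compact. If $u$ is bounded on some $\Gamma_a(\zeta)$, then $\zeta\in K_j$ for large $j$. It suffices to treat almost every point of one set $K=K_j$. Let $a=1+1/j$, so that $|u|\le j$ on $\Omega_a(K)$. Fix $b=(3+2e^2)e^2+1$ and let $K^{(n)}$ be the set of $\zeta\in K$ with $\Gamma_b(\zeta)\cap\{|z|>1-\frac1n\}\subset\Omega_a(K)$. It is compact: if $\zeta_i\in K^{(n)}$ tend to $\zeta$, then $\zeta\in K$, and each $z\in\Gamma_b(\zeta)$ lies in $\Gamma_b(\zeta_i)$ for large $i$. By Lemma \ref{lem:density} every density point of $K$ lies in some $K^{(n)}$. So it suffices to treat almost every point of one set $K'=K^{(n)}$, with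 $|K'|>0$. Let $\Omega=\Omega_3(K')$.

\emph{Bounds on $\Omega$.} The hyperbolic length element satisfies $|dz|=\frac12(1-|z|^2)\,ds\le(1-|z|)\,ds$, so $\log(1-|z|)$ is $1$-Lipschitz for $d$. Let $d(y,z)<2$. Along the geodesic from $z$ to $y$ the quantity $1-|\cdot|$ changes by a factor between $e^{-2}$ and $e^2$, and integrating gives $|y-z|\le2e^2(1-|z|)$. If $z\in\Gamma_3(\zeta)$, then
\[
|y-\zeta|<(3+2e^2)(1-|z|)\le(3+2e^2)e^2(1-|y|)<b(1-|y|).
\]
So for $z\in\Omega$ with $1-|z|<e^{-2}/n$, every $y\in B(z,2)$ lies in $\Gamma_b(\zeta)\cap\{|y|>1-\frac1n\}$ for some $\zeta\in K'$, hence in $\Omega_a(K)$, and $|u(y)|\le j$. For the other $z\in\Omega$ the ball $B(z,2)$ lies in the compact set $\{1-|y|\ge e^{-4}/n\}$. Thus $|u|\le M$ on $\bigcup_{z\in\Omega}B(z,2)$ for some $M>0$, and $W\le\Lambda(M)$ on $\Omega$ by Lemma \ref{lem:gradient}. By Lemmas \ref{lem:saw} and \ref{lem:unif} there is a uniformization $\Psi:\overline\Omega\to\overline{\mathbb D}$ satisfying \eqref{eq:cones}.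

\emph{Limits outside an exceptional set.} The function $h=u\circ\Psi^{-1}$ is bounded and harmonic on $\mathbb D$; let $\mathcal N$ be a Borel null set outside which it has nontangential limits. Let $\zeta\in K'$ be a density point of $K'$ with $\Psi(\zeta)\notin\mathcal N$, and let $b'>1$. By Lemma \ref{lem:density}, points $z\in\Gamma_{b'}(\zeta)$ near $\zeta$ lie in $\Omega_2(K')\subset\Omega$, and by Lemma \ref{lem:saw} they satisfy $|z-\zeta|<b'(1-|z|)\le4b'\operatorname{dist}(z,\partial\Omega)$. By \eqref{eq:cones}, $\Psi(z)\in\Gamma_{\eta(4b')+1}(\Psi(\zeta))$. So $u(z)=h(\Psi(z))$ tends to the nontangential limit of $h$ at $\Psi(\zeta)$, which is finite and does not depend on $b'$.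

\emph{The exceptional set is null.} It remains to show $|K'\cap\Psi^{-1}(\mathcal N)|=0$. Otherwise this Borel set contains a compact set $A\ne S^1$ with $|A|>0$, and $|\Psi(A)|=0$. Let $O=S^1\setminus A$, $v(x)=\sigma^x(O)>0$, and let $S$ be the function of Lemma \ref{lem:key} on $U=\Omega$, for an admissible $p$. The boundary of $\Omega$ now has a part inside $D$, and we need a lower bound for $v$ there too. If $z\in\partial\Omega\cap D$, then $z\notin\Omega\supset\Omega_2(K')$, so $v(z)\ge\sigma^z(S^1\setminus K')\ge\frac1{4\pi}$ by Lemma \ref{lem:shadow}, and $v$ is continuous at $z$. The remaining points of $\partial\Omega\setminus A$ lie in $K'\setminus A\subset O$, where $v\to1$ by (P2). Hence the lower limit of $S$ at every point of $\partial\Omega\setminus A$ is at least $c_*=c_0(4\pi)^{-p}$. Lemma \ref{lem:minimum}, applied to $S\circ\Psi^{-1}$ and the set $G=S^1\setminus\Psi(A)$ of full measure, gives $v^p\ge S\ge c_*$ on $\Omega$. But by (P1) there is $\zeta\in A$ with $v(r\zeta)\to0$ as $r\to1$, and $r\zeta\in\Gamma_3(\zeta)\subset\Omega$. This contradiction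 shows that $u$ has a finite nontangential limit at almost every point of $K'$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AV} \emph{Asymptotic values of minimal graphs in a disc}, \texttt{http://www.numdam.org/article/AIF\_2010\_\_60\_7\_2357\_0.pdf}

\bibitem{GT} Gilbarg and Trudinger, Theorem 6.2 (Schauder estimates) and Theorem 12.4 ($C^{1,\alpha}$ estimates in two variables).

\bibitem{He} Heinonen, \emph{Lectures on Analysis on Metric Spaces}.

\bibitem{LV} Lehto and Virtanen, \emph{Quasiconformal Mappings in the Plane}.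

\bibitem{NR} Nelli and Rosenberg, \emph{Minimal surfaces in $\mathbb H^2\times\mathbb R$}, Bull. Braz. Math. Soc. 33 (2002).

\end{thebibliography}
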